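\title{Random spanning subgraphs with small components\\ need not obey a normal law}

\begin{abstract}
Let $\mathcal G$ be a finite set of connected graphs, closed under taking connected subgraphs, and let $\xi_{\mathcal G}(G)$ be the number of edges of a uniformly random spanning subgraph of $G$ all of whose components belong to $\mathcal G$. It was conjectured that, for every sequence $G_n$, asymptotic normality of $\xi_n=\xi_{\mathcal G}(G_n)$ is equivalent to $\operatorname{Var}\xi_n\to\infty$ and also to $\max\xi_n-\mathbf E\xi_n\to\infty$. We disprove this. Asymptotic normality implies both conditions, but when $\mathcal G$ is the set of all connected graphs on at most $d+1$ vertices, $d$ large, there are bounded-degree graphs $G_n$ for which both conditions hold while $\xi_n$ is not asymptotically normal under any normalization, and its distribution is not even unimodal. The graphs are modified line graphs of bipartite expanders. A typical configuration on them is in one of two phases, which we make equally likely up to a constant factor although their edge numbers differ by a linear amount.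
\end{abstract}

\section{The question and the answer}

All graphs are finite and simple. Fix a nonempty finite set $\mathcal G$ of connected graphs such that every connected subgraph of a graph in $\mathcal G$ is again in $\mathcal G$; in particular $K_1\in\mathcal G$. For a graph $G=(V,E)$ let $\mathcal M_{\mathcal G}(G)$ be the set of all $F\subseteq E$ such that every component of $(V,F)$, isolated vertices included, is isomorphic to a member of $\mathcal G$. We write $F$ both for the edge set and for the spanning subgraph $(V,F)$. Let $\xi_{\mathcal G}(G)$ be the number of edges of a uniformly random member of $\mathcal M_{\mathcal G}(G)$. For $\mathcal G=\{K_1,K_2\}$ this is the size of a uniformly random matching of $G$.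

For a random variable $\xi$ with values in $\mathbf N$ write $p_k(\xi)=\Pr(\xi=k)$, let $\mu$ and $\sigma^2$ be its mean and variance, and let $r=\max\xi$. For a sequence $\xi_n$ we write $\mu_n,\sigma_n,r_n$. The sequence $\{p_k(\xi_n)\}$ is \emph{asymptotically normal} if $\sigma_n>0$ for all large $n$ and
\[
\sup_x\bigl|\Pr(\xi_n\le\mu_n+x\sigma_n)-\Phi(x)\bigr|\to0,
\]
where $\Phi$ is the standard normal distribution function.

When should $\xi_n=\xi_{\mathcal G}(G_n)$ be asymptotically normal? If $G_n$ consists of $n$ disjoint edges and $K_2\in\mathcal G$, then $\xi_n$ is binomial with parameters $n,\frac12$, and all is well. If $G_n$ is the star $K_{1,n}$ and $\mathcal G$ is the set of connected graphs on at most $t$ vertices, $t\ge2$, then $\Pr(\xi_n=k)$ is proportional to $\binom nk$ for $0\le k\le t-1$. So $\xi_n$ concentrates on its maximum $t-1$, and both $\sigma_n$ and $r_n-\mu_n$ tend to $0$. The quantity $r_n-\mu_n$ measures the room that $\xi_n$ has above its mean; without such room, or without variance, no normal law is possible. On the other hand, the constraint that defines $\mathcal M_{\mathcal G}(G)$ is local: it only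 limits the components, which have bounded size. One may therefore hope that $\xi_n$ behaves like a sum of weakly dependent indicators, and that the two obvious obstructions are the only ones.

For matchings this is right. By a theorem of J.~Kahn, the size of a random matching of $G_n$ is asymptotically normal if and only if $\nu_n-\mu_n\to\infty$, where $\nu_n=r_n$ is the size of a largest matching. The following general statement is posed in \cite{AN}.

\begin{conjecture}
For any $\mathcal G$, any sequence $\{G_n\}$ of graphs and $\xi_n=\xi_{\mathcal G}(G_n)$, asymptotic normality of $\{p_k(\xi_n)\}$ is equivalent to each of the conditions $\sigma_n\to\infty$, $r_n-\mu_n\to\infty$.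
\end{conjecture}

We show that the conjecture is false. Let $\mathcal G_t$ be the set of connected graphs on at most $t$ vertices, and let $K_d^+$ be $K_d$ together with one new vertex joined to exactly one vertex of $K_d$.

\begin{theorem}\label{thm:main}
There is $d_0$ such that the following holds for every $d\ge d_0$ and every $\mathcal G$ as above with
\begin{equation}\label{eq:Gcond}
\{\text{connected subgraphs of }K_d^+\}\subseteq\mathcal G\subseteq\mathcal G_{d+1},
\end{equation}
for instance $\mathcal G=\mathcal G_{d+1}$. There are graphs $G_n$, for $n$ in an infinite set of integers, with maximum degree at most $2d$ and $\Theta(n)$ vertices, and a constant $c>0$ not depending on $n$, such that for $\xi_n=\xi_{\mathcal G}(G_n)$ and all large $n$: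
\begin{enumerate}
\item[(i)] $\sigma_n\ge cn$ and $r_n-\mu_n\ge cn$; in particular $\sigma_n\to\infty$ and $r_n-\mu_n\to\infty$;
\item[(ii)] $\sup_x\bigl|\Pr(\xi_n\le x)-\Phi((x-a)/b)\bigr|\ge c$ for all $a\in\mathbf R$ and $b>0$; in particular $\{p_k(\xi_n)\}$ is not asymptotically normal;
\item[(iii)] the sequence $\{p_k(\xi_n)\}_k$ is not unimodal, that is, not first nondecreasing and then nonincreasing in $k$.
\end{enumerate}
\end{theorem}

Since $\sigma_n\le|E(G_n)|\le|V(G_n)|d=O(n)$, the standard deviation in (i) has the largest possible order. What remains true is the following.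

\begin{proposition}\label{prop:true}
\begin{enumerate}
\item[(i)] For every $\mathcal G$, asymptotic normality implies $\sigma_n\to\infty$ and $r_n-\mu_n\to\infty$.
\item[(ii)] If $K_2\in\mathcal G$ and the $G_n$ have maximum degree at most $\Delta\ge1$, then $\sigma_n^2\ge c_\Delta|E(G_n)|$ and $r_n-\mu_n\ge c_\Delta|E(G_n)|$ with $c_\Delta=2^{-2\Delta}/(4\Delta^2)$. Hence, for bounded degrees,
\[
\sigma_n\to\infty\iff r_n-\mu_n\to\infty\iff|E(G_n)|\to\infty .
\]
\end{enumerate}
\end{proposition}

By Theorem~\ref{thm:main}, none of the three conditions in (ii) implies asymptotic normality. If $K_2\notin\mathcal G$, then $\mathcal G=\{K_1\}$ and $\xi_n=0$, so this case is trivial. We do not determine for which $\mathcal G$ the conjecture holds, nor whether $\sigma_n\to\infty$ and $r_n-\mu_n\to\infty$ are equivalent for unbounded degrees.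

Section~\ref{sec:grid} explains the counterexample on a small graph. Sections~\ref{sec:constr}--\ref{sec:proof} prove Theorem~\ref{thm:main}, and Section~\ref{sec:true} proves Proposition~\ref{prop:true}.

\section{Rows against columns}\label{sec:grid}

Local constraints can create long-range order, and this is what happens here. We first show the mechanism on a single grid. This section is only motivation.

Let $d$ be large and $\mathcal G=\mathcal G_{d+1}$. Take the $d\times d$ grid of cells and join two cells whenever they lie in the same row or in the same column. (This is the line graph of $K_{d,d}$: rows and columns are the vertices of $K_{d,d}$, and cells are its edges.) Rows and columns are cliques of size $d$. Which configurations $F\in\mathcal M_{\mathcal G}$ are the most numerous? A clique on $k$ vertices has about $2^{k(k-1)/2}$ connected spanning subgraphs, since most graphs are connected. That is $2^{(k-1)/2}$ choices \emph{per vertex}, which increases with $k$. The largest cliques are the rows and the columns, and since components have at most $d+1$ vertices, a component cannot be much larger than one of them. So it is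 best to let the components be the rows, or the columns. One cannot mix, because every row meets every column. There are thus two competing types of configuration.

Now we make the two types differ. Let $K$ be the number of connected spanning subgraphs of $K_d$, and $\theta$ their average number of edges; let $\kappa K$ and $\theta-\omega$ be the same quantities for those subgraphs that avoid a given edge. For large $d$ almost all graphs are connected, so $\kappa$ and $\omega$ are close to $\frac12$ (Lemma~\ref{lem:clique}). Choose a column $w$ and three rows $v_1,v_2,v_3$, attach a pendant vertex to each cell $(v_i,w)$, and delete one edge inside the row $v_1$; see Figure~\ref{fig:grid}.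

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75]
\foreach \y in {1,2,3,4} \draw[rounded corners] (0.65,\y-0.35) rectangle (4.35,\y+0.35);
\foreach \x in {1,2,3,4} \foreach \y in {1,2,3,4} \fill (\x,\y) circle (2.2pt);
\foreach \y in {2,3,4} {\draw (1,\y)--(0.1,\y); \draw[fill=white] (0.1,\y) circle (2.2pt);}
\draw[dashed] (3,4) to[bend left=40] (4,4);
\node at (4.8,4) {$v_1$};
\node at (4.8,3) {$v_2$};
\node at (4.8,2) {$v_3$};
\node at (1,0.2) {$w$};
\begin{scope}[shift={(7.5,0)}]
\foreach \x in {1,2,3,4} \draw[rounded corners] (\x-0.35,0.65) rectangle (\x+0.35,4.35);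
\foreach \x in {1,2,3,4} \foreach \y in {1,2,3,4} \fill (\x,\y) circle (2.2pt);
\foreach \y in {2,3,4} {\draw (1,\y)--(0.1,\y); \draw[fill=white] (0.1,\y) circle (2.2pt);}
\draw[dashed] (3,4) to[bend left=40] (4,4);
\node at (4.8,4) {$v_1$};
\node at (4.8,3) {$v_2$};
\node at (4.8,2) {$v_3$};
\node at (1,0.2) {$w$};
\end{scope}
\end{tikzpicture}
\caption{The grid graph for $d=4$ with its gadgets. Black dots are cells; any two cells in a common row or column are adjacent (these edges are not drawn), except that the dashed edge in row $v_1$ has been deleted. White dots are pendant vertices, each joined to one cell of column $w$. Left: the components are the rows, and each of the rows $v_1,v_2,v_3$ may absorb its pendant ($2^3$ options). Right: the components are the columns, and column $w$ may absorb at most one of the three pendants, because a component has at most $d+1$ vertices ($4$ options).}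
\label{fig:grid}
\end{figure}

Consider first the configurations whose components are the rows, each possibly with a pendant, all other pendants being isolated. The rows $v_1,v_2,v_3$ have one pendant each, so there are exactly $8\kappa K^d$ such configurations, with average size $d\theta-\omega+\frac32$. If the components are the columns, then the deleted edge plays no role, as it lies in no column. But column $w$ can take at most one of its three pendants: it takes none or exactly one, which gives four options. So there are $4K^d$ configurations, with average size $d\theta+\frac34$. As $\kappa,\omega\approx\frac12$, both counts are about $4K^d$, but the average sizes are about $d\theta+1$ and $d\theta+\frac34$. \emph{The two types are about equally numerous and differ in their average number of edges.}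

It helps to record for each gadget the pair (binary logarithm of its effect on the number of configurations, effect on the mean size). A pendant alone on its clique contributes $(1,\frac12)$, a deleted edge about $(-1,-\frac12)$, and three pendants on one clique contribute $(2,\frac34)$. In total the rows receive about $3(1,\frac12)+(-1,-\frac12)=(2,1)$ and the columns $(2,\frac34)$. The vector $(2,\frac34)$ is not parallel to the other two, so we can balance the first coordinate without balancing the second. (A single pendant per clique on both sides would not do; three is convenient because $1+3$ is a power of $2$.)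

To turn this into a theorem we must do three things.
\begin{itemize}
\item \emph{Amplify.} Disjoint copies of the grid do not help: there $\xi_n$ is a sum of independent, identically distributed, nonconstant bounded variables, and the central limit theorem applies. We need one large graph in which almost all cliques used must agree to be ``rows'' or ``columns.'' So we replace $K_{d,d}$ by a $d$-regular bipartite \emph{expander} $H$ with parts of size $n\to\infty$.
\item \emph{Exclude everything else.} We must show that configurations not almost entirely of one type are exponentially rare.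
\item \emph{Balance.} We shall know the sizes of the two phases only up to a factor $2^{\eta n}$, with small $\eta$, but need them equal up to a constant factor. To this end we delete edges one at a time. Each deletion changes the ratio of the two phases by a bounded factor, and the ratio passes from above $1$ to below $1$, so at some step it is near $1$.
\end{itemize}

\section{The graphs}\label{sec:constr}

From now on $\mathcal G$ satisfies \eqref{eq:Gcond}. ``For large $d$'' means for all $d$ above an absolute constant. Finitely many such requirements occur, all independent of $n$. The number $d$ is then fixed and $n\to\infty$; constants in $O(\cdot)$ and $\Theta(\cdot)$, and the rate in $o(1)$, may depend on $d$.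

\subsection{The expander}

The \emph{biadjacency matrix} of a bipartite graph with parts $L,R$ is the $L\times R$ matrix $Q$ with $Q_{vw}=1$ if $vw$ is an edge and $Q_{vw}=0$ otherwise. By Marcus, Spielman and Srivastava \cite{MSS}, for each $d\ge3$ there are infinitely many $n$ for which there is a simple connected $d$-regular bipartite graph $H$, with parts $L,R$ of size $n$, such that all singular values of its biadjacency matrix except the top one, which is $d$, are at most $2\sqrt{d-1}$. We fix such an $H$; only these $n$ are considered from now on. The next lemma is the only place where expansion is used. It says that if most of $L$ belongs to $A$, then a set $B\subseteq R$ not joined to $A$ is much smaller even than the complement of $A$.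

\begin{lemma}\label{lem:exp}
Let $d\ge64$, and let $A\subseteq L$, $B\subseteq R$ have no $H$-edge between them.
\begin{enumerate}
\item[(a)] If $|A|\ge n/2$, then $|B|\le(n-|A|)/8$. If $|B|\ge n/2$, then $|A|\le(n-|B|)/8$.
\item[(b)] If $|A|,|B|<n/2$, then $|A|+|B|\le3n/4$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $|A|=\alpha n$ and $|B|=\beta n$. If $\alpha\beta=0$, all statements are trivial, so let $\alpha\beta>0$. Write $1_A=\alpha\mathbf 1+f$ and $1_B=\beta\mathbf 1+g$ with $f,g\perp\mathbf 1$; then $\|f\|^2=\alpha(1-\alpha)n$ and $\|g\|^2=\beta(1-\beta)n$. Since $Q\mathbf 1=d\mathbf 1$ and $Q^T\mathbf 1=d\mathbf 1$, the mixed terms vanish, and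
\[
0=1_A^TQ1_B=d\alpha\beta n+f^TQg .
\]
As $\mathbf 1$ spans the top singular space on both sides, $|f^TQg|\le2\sqrt d\,\|f\|\,\|g\|$. So $d\alpha\beta\le2\sqrt{d}\sqrt{\alpha(1-\alpha)\beta(1-\beta)}$, that is,
\[
\alpha\beta\le\tfrac4d(1-\alpha)(1-\beta).
\]
If $\alpha\ge\frac12$, then $\beta\le\frac8d(1-\alpha)\le\frac18(1-\alpha)$. The case $\beta\ge\frac12$ is symmetric, which proves (a). For (b) let $\alpha\ge\beta$; the other case is symmetric. If $\alpha\ge\frac14$, then $\beta\le16/d\le\frac14$ and $\alpha+\beta\le\frac12+\frac14$. Otherwise $\alpha+\beta<\frac12$.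
\end{proof}

\subsection{Line graph and gadgets}

Let $X=E(H)$, and for $u\in L\cup R$ let $X_u\subset X$ be the set of the $d$ edges at $u$. In the picture of Section~\ref{sec:grid}, elements of $X$ are cells, and the sets $X_v$ ($v\in L$) and $X_w$ ($w\in R$) are rows and columns. Since $H$ is simple, $|X_u\cap X_{u'}|\le1$ for $u\ne u'$.

Put $m=\lceil n/d^2\rceil$. Choose greedily a set $W\subset R$ of size $m$ whose members have pairwise disjoint neighborhoods. This is possible because each chosen $w$ excludes at most $d(d-1)+1\le d^2$ vertices of $R$ (itself included), and $(m-1)d^2<n$. For each $w\in W$ choose three of its neighbors. All $3m$ chosen vertices are distinct; denote them $v_1,\dots,v_{3m}$ and let $L_1=\{v_1,\dots,v_{3m}\}\subseteq L$.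

The graph $G^{(0)}$ has vertex set $X\cup P$ with $|P|=3m$. Two elements of $X$ are adjacent if they share an endpoint in $H$. For each $w\in W$ and each chosen neighbor $v$ of $w$, one vertex of $P$, called a \emph{pendant}, is joined to the element $vw$ of $X$ and to nothing else. For each $i$ fix a pair $e_i$ of elements of $X_{v_i}$; it is an edge of $G^{(0)}$. Let
\[
G^{(s)}=G^{(0)}-\{e_1,\dots,e_s\},\qquad 0\le s\le3m .
\]

Each element of $X$ carries at most one pendant. Let $P_u$ be the set of pendants attached to elements of $X_u$, and $\pi_u=|P_u|$. A vertex of $L_1$ has only one neighbor in $W$, so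
\[
\pi_v=1\ (v\in L_1),\qquad \pi_w=3\ (w\in W),\qquad \pi_u=0\text{ otherwise.}
\]
The edge $e_i$ lies inside $X_{v_i}$ and inside no other $X_u$. Hence in $G=G^{(s)}$ every $G[X_w]$ with $w\in R$ is complete, and $G[X_v]$ with $v\in L$ is complete except that for $v=v_1,\dots,v_s$ it lacks one edge. All degrees in $G$ are at most $2(d-1)+1\le2d$. There are $dn+3m=\Theta(n)$ vertices, and every edge meets $X$, so $|E(G)|\le2d^2n$.

\subsection{Clique constants}

Let $N=\binom d2$. As in Section~\ref{sec:grid}, let $K$ be the number of connected spanning subgraphs of $K_d$ and $K^-=\kappa K$ the number of those avoiding a fixed edge. Let $\theta,\theta^-$ be the mean numbers of edges in these two families, and $\omega=\theta-\theta^-$. Let $q$ be the probability that a uniformly random graph on $d$ labeled vertices is disconnected.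

\begin{lemma}\label{lem:clique}
For large $d$ we have $q\le2d2^{-d/2}$, $K\ge\frac122^N$, $\frac13\le\kappa\le\frac12$ and $|\omega-\frac12|\le3Nq$. In particular $\kappa\to\frac12$ and $\omega\to\frac12$ as $d\to\infty$.
\end{lemma}

\begin{proof}
A disconnected graph has a nonempty set of $k\le d/2$ vertices with no edge to its complement, so
\[
q\le\sum_{1\le k\le d/2}\binom dk2^{-k(d-k)}\le\sum_{k\ge1}\bigl(d2^{-d/2}\bigr)^k\le2d2^{-d/2}
\]
once $d2^{-d/2}\le\frac12$. Hence $K=(1-q)2^N\ge\frac122^N$. A random graph avoids the fixed edge and is connected with probability at least $\frac12-q$, so $\kappa\ge K^-/2^N\ge\frac12-q\ge\frac13$. Adding the fixed edge injects the connected graphs avoiding it into those containing it, so $K^-\le K-K^-$ and $\kappa\le\frac12$. The mean size $N/2$ of a random graph is an average of $\theta$, with weight $1-q$, and of a number in $[0,N]$, with weight $q$; hence $|\theta-\frac N2|\le Nq$. Conditionally on the fixed edge being absent, the graph is disconnected with probability at most $2q$, and in the same way $|\theta^--\frac{N-1}2|\le2Nq$. So $|\omega-\frac12|\le3Nq\to0$.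
\end{proof}

\subsection{Full components}

Let $G=G^{(s)}$ with any $0\le s\le3m$; this $G$ is kept through Section~\ref{sec:phases}, and all estimates there are uniform in $s$. Let $F\in\mathcal M_{\mathcal G}(G)$. A component of $F$ is \emph{full at $u$} if its vertex set is $X_u$ or $X_u\cup\{p\}$ with $p\in P_u$; the component determines $u$. Let
\[
A(F)\subseteq L,\qquad B(F)\subseteq R
\]
be the sets of all $u$ in $L$, respectively $R$, at which $F$ has a full component. If $vw\in E(H)$, then $X_v$ and $X_w$ share the element $vw$, so they cannot lie in different components; nor can they both be the trace on $X$ of the same component. Hence there is no $H$-edge between $A(F)$ and $B(F)$, and Lemma~\ref{lem:exp} applies to them.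

Let $k_u\in\{K,K^-\}$ be the number of connected spanning subgraphs of $G[X_u]$. Since a pendant has degree one, a full component at $u$ is a connected spanning subgraph of $G[X_u]$, possibly with one pendant edge added. So there are exactly $k_u(1+\pi_u)$ possible full components at $u$, and all of them belong to $\mathcal G$ because $\mathcal G$ contains the connected subgraphs of $K_d^+$. On the other hand, a component of $F$ containing $X_u$ has no room for two pendants, because $\mathcal G\subseteq\mathcal G_{d+1}$.

\section{The cost of components that are not full}\label{sec:cost}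

A full component has about $2^{(d-1)/2}$ choices per element of $X$. We show that components of other kinds, all summed up, yield at most
\[
\tau:=2^{(d-1)/2-1/8}
\]
choices per element. The loss of $\frac18$ bit per element is a safe choice. For instance, the set $X_u$ minus one element spans $\binom{d-1}2=\frac{(d-1)(d-1)}2-\frac{d-1}2$ edges, so it loses half a bit per element, and the difference pays for the number of sets that must be considered. To control all vertex sets of components at once, we sum over those through a given element $x$, with weights chosen so that the bound can be iterated. For $S\subseteq V(G)$ let $\mathrm{conn}(S)$ be the number of connected spanning subgraphs of $G[S]$.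

\begin{lemma}\label{lem:sum}
For large $d$ and every $x\in X$,
\[
\sum_S\mathrm{conn}(S)\,\tau^{-|S\cap X|}\le1,
\]
where $S$ runs over all subsets of $V(G)$ containing $x$ with $|S|\le d+1$ and $G[S]$ connected, except for sets of the form $X_u$ or $X_u\cup\{p\}$ with $p\in P_u$.
\end{lemma}

\begin{proof}
Given $S$, let $T=S\cap X$ and $k=|T|$, so $1\le k\le d+1$. Pendants have degree one in $G$. So $S\setminus T$ consists of pendants attached to elements of $T$, the set $T$ is connected as a set of edges of $H$, and $\mathrm{conn}(S)\le2^{e(T)}$, where $e(T)$ is the number of pairs in $T$ sharing an endpoint. Moreover $T\ne X_u$ for all $u$, since otherwise $|S|\le d+1$ would force $S=X_u$ or $S=X_u\cup\{p\}$. Define the deficit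
\[
D(T)=\tfrac{(d-1)k}2-e(T),
\]
and let $\pi(T)$ be the number of pendants attached to $T$. The sets $S$ with $S\cap X=T$ contribute at most
\begin{equation}\label{eq:contr}
2^{\pi(T)}\,2^{e(T)}\,\tau^{-k}=2^{\pi(T)-D(T)+k/8}.
\end{equation}
We need a lower bound on $D(T)$ and an upper bound on the number of sets $T$. What matters is how close $T$ is to some $X_v$.

Let $M$ be the maximum degree of the graph $(V(H),T)$, attained at $v$. Put $Y=T\cap X_v$, $J=T\setminus Y$ and $j=|J|=k-M$. An edge in $J$ shares an endpoint with at most one edge in $Y$, because only its endpoint on the side opposite to $v$ can be shared. Hence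
\begin{equation}\label{eq:e1}
2e(T)\le M(M-1)+2j+j(j-1)\le M^2+j^2+k .
\end{equation}
Also, each element of $T$ shares an endpoint with at most $2(M-1)$ others, so
\begin{equation}\label{eq:e2}
2e(T)\le k(2M-2).
\end{equation}

\emph{Case (a): $k\le\frac78d$ or $M\le\frac34d$} ($T$ is far from every $X_v$). We claim that $2e(T)\le k(\frac78d+1)$. If $k\le\frac78d$, this follows from $e(T)\le\binom k2$. So let $k>\frac78d$ and $M\le\frac34d$. If $M\le k/4$, then \eqref{eq:e2} gives $2e(T)\le k\cdot k/2\le k(d+1)/2$. Otherwise $\frac k4<M\le\frac34d<\frac67k$. The function $M(k-M)$ is concave in $M$, with value $\frac3{16}k^2$ at $\frac k4$ and $\frac6{49}k^2$ at $\frac67k$, so $Mj\ge\frac6{49}k^2$ and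
\[
M^2+j^2=k^2-2Mj\le\tfrac{37}{49}k^2\le\tfrac{37}{49}(d+1)k\le\tfrac78dk\qquad(d\ge7),
\]
and the claim follows from \eqref{eq:e1}.

The claim gives $D(T)\ge\frac k2(d-1-\frac78d-1)=k(\frac d{16}-1)$. Also $\pi(T)\le k$. The number of connected $T\ni x$ of size $k$ is at most $(2d)^{2(k-1)}=(4d^2)^{k-1}$: traversing a spanning tree of $T$ gives a closed walk of length $2(k-1)$ from $x$ in the line graph of $H$, whose degrees are less than $2d$, and this walk determines $T$. By \eqref{eq:contr}, the total contribution of Case (a) is at most
\[
\sum_{k\ge1}\bigl(4d^2\,2^{17/8-d/16}\bigr)^k\le\tfrac12\qquad\text{for large }d.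
\]

\emph{Case (b): $k>\frac78d$ and $M>\frac34d$} ($T$ is close to $X_v$). Put $i=d-M\in[0,\frac d4)$, the number of elements of $X_v$ missing from $T$. Then $j\le d+1-M=i+1<\frac d4+1$, and $(i,j)\ne(0,0)$ because $T\ne X_v$. The first bound in \eqref{eq:e1} gives
\[
D(T)\ge\tfrac{M(d-M)}2+\tfrac{j(d-2-j)}2\ge\tfrac{3d}8\,i+\bigl(\tfrac{3d}8-\tfrac32\bigr)j .
\]
Also $\pi(T)\le\pi_v+j\le3+j$.

We count the sets $T\ni x$ with given $i,j$ by choosing $v$, then $Y$, then $J$. If $x\in Y$, then $v$ is an endpoint of $x$. If $x\in J$, take a shortest path in $(V(H),T)$ from the set of the two endpoints of $x$ to $v$. It does not use $x$; its last edge is in $Y$, and its other edges do not meet $v$, so they lie in $J\setminus\{x\}$. Hence it has length at most $j$. In both cases $v$ is at distance at most $j$ from an endpoint of $x$, which leaves at most $2(1+d+\dots+d^j)\le4d^j$ choices of $v$. There are $\binom di\le d^i$ choices of $Y$. As $T$ is connected, the elements of $J$ can be added to $Y$ one at a time, each sharing an endpoint with an earlier element; each step has at most $(d+1)\cdot2(d-1)\le2d^2$ choices, so there are at most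 $(2d^2)^j$ choices of $J$. Finally, since $i+j\ge1$, we have $\frac k8\le\frac{d+1}8\le\frac d8(i+j)+\frac18$. By \eqref{eq:contr}, the total contribution of Case (b) is at most
\begin{align*}
&\sum_{(i,j)\ne(0,0)}4d^j\,d^i\,(2d^2)^j\;2^{3+j}\,2^{-\frac{3d}8i-(\frac{3d}8-\frac32)j}\;2^{\frac d8(i+j)+\frac18}\\
&\qquad=\sum_{(i,j)\ne(0,0)}32\cdot2^{1/8}\,\bigl(d\,2^{-d/4}\bigr)^i\bigl(4\cdot2^{3/2}d^3\,2^{-d/4}\bigr)^j\;\le\;\tfrac12
\end{align*}
for large $d$.
\end{proof}

We now iterate Lemma~\ref{lem:sum}, exploring the component of one element of $X$ after another. For $U\subseteq V(G)$ and $F\in\mathcal M_{\mathcal G}(G[U])$, a component of $F$ is called full if its vertex set is $X_u$ or $X_u\cup\{p\}$ with $p\in P_u$, as before.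

\begin{lemma}\label{lem:N}
Let $d$ be large. For $U\subseteq V(G)$ the number $Z'(U)$ of $F\in\mathcal M_{\mathcal G}(G[U])$ without full components is at most $\tau^{|U\cap X|}$. Consequently the number $N(A,B)$ of $F\in\mathcal M_{\mathcal G}(G)$ with $A(F)=A$ and $B(F)=B$ satisfies
\[
N(A,B)\le\Bigl(\prod_{u\in A\cup B}k_u(1+\pi_u)\Bigr)\tau^{\,d(n-|A|-|B|)} .
\]
\end{lemma}

\begin{proof}
The first claim is proved by induction on $|U\cap X|$. If $U\cap X=\emptyset$, then $G[U]$ has no edges and $Z'(U)=1$. Otherwise pick $x\in U\cap X$ and split according to the vertex set $S\subseteq U$ of the component of $x$. It has at most $d+1$ vertices and is not full, so it occurs in the sum of Lemma~\ref{lem:sum}. The rest of $F$ is a member of $\mathcal M_{\mathcal G}(G[U\setminus S])$ without full components. By induction,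
\[
Z'(U)\le\sum_S\mathrm{conn}(S)\,\tau^{|U\cap X|-|S\cap X|}\le\tau^{|U\cap X|}.
\]
For the second claim we may assume $N(A,B)\ne0$. Then there are no $H$-edges between $A$ and $B$, so the sets $X_u$, $u\in A\cup B$, are pairwise disjoint. Choose the full components; the rest of $F$ has no full component and lives on a vertex set containing exactly $d(n-|A|-|B|)$ elements of $X$.
\end{proof}

\section{Two phases}\label{sec:phases}

We now combine the local estimate with expansion. Let
\begin{equation}\label{eq:Z}
Z_L=\prod_{v\in L}k_v(1+\pi_v)=K^n\kappa^s2^{3m},\qquad Z_R=\prod_{w\in R}k_w(1+\pi_w)=K^n4^m .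
\end{equation}
These are the exact numbers of $F$ with $A(F)=L$ and with $B(F)=R$, respectively: each element of $X$ has exactly one endpoint in $L$, so the sets $X_v\cup P_v$, $v\in L$, partition $X\cup P$ and the full components can be chosen independently, and likewise for $R$. Put
\[
\lambda=K\tau^{-d}\ge\tfrac12\,2^{d/8},\qquad\varepsilon=2^{-d/32},
\]
where the inequality follows from $K\ge\frac122^{d(d-1)/2}$ (Lemma~\ref{lem:clique}). By Lemma~\ref{lem:N}, up to bounded factors per vertex, $\lambda$ is the gain from each vertex of the independent set $A\cup B$ of $H$. As $\lambda$ is large, large independent sets win; as $H$ is an expander, these lie almost entirely in $L$ or almost entirely in $R$. Accordingly, define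
\[
\mathcal L=\{F:|A(F)|\ge(1-\varepsilon)n\},\qquad\mathcal R=\{F:|B(F)|\ge(1-\varepsilon)n\},
\]
and let $\mathcal O$ be the set of all other $F\in\mathcal M_{\mathcal G}(G)$. For large $d$ we have $\varepsilon\le\frac12$, so $\mathcal L\cap\mathcal R=\emptyset$ by Lemma~\ref{lem:exp}(a). Since $A(F)=L$ implies $F\in\mathcal L$, and $B(F)=R$ implies $F\in\mathcal R$, we have $|\mathcal L|\ge Z_L$ and $|\mathcal R|\ge Z_R$.

\begin{proposition}\label{prop:phases}
Let $h$ be the binary entropy function and $\eta=2h(\varepsilon)$. For large $d$, all $n$ and all $0\le s\le3m$,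
\begin{equation}\label{eq:upper}
Z_L\le|\mathcal L|\le2^{\eta n}Z_L,\qquad Z_R\le|\mathcal R|\le2^{\eta n}Z_R ,
\end{equation}
and $|\mathcal O|/(|\mathcal L|+|\mathcal R|)$ tends to $0$ exponentially fast in $n$, uniformly in $s$.
\end{proposition}

\begin{proof}
Assume $N(A,B)\ne0$. On $L$ we have $\frac K3\le k_v\le K$ and $\pi_v\le1$; on $R$ we have $k_w=K$ and $\pi_w\le3$. In the quotient of the bound in Lemma~\ref{lem:N} by $Z_L$, the factors for $v\in A$ cancel, and the factors for $v\in L\setminus A$ in $Z_L$ are at least $K/3$; similarly for $Z_R$. Hence
\begin{equation}\label{eq:ratios}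
\frac{N(A,B)}{Z_L}\le4^{|B|}\,3^{\,n-|A|}\lambda^{-(n-|A|-|B|)},\qquad\frac{N(A,B)}{Z_R}\le2^{|A|}\lambda^{-(n-|A|-|B|)} .
\end{equation}
Suppose $|A|\ge n/2$ and put $a=n-|A|$. Then $|B|\le a/8$ by Lemma~\ref{lem:exp}(a), so the first ratio is at most $4^{a/8}3^a\lambda^{-7a/8}\le(6\lambda^{-7/8})^a\le\lambda^{-3a/4}$ for large $d$. Likewise, if $|B|\ge n/2$ and $a=n-|B|$, the second ratio is at most $2^{a/8}\lambda^{-7a/8}\le\lambda^{-3a/4}$.

\emph{Upper bounds in \eqref{eq:upper}.} For $F\in\mathcal L$ we have $n-|A|\le\varepsilon n$ and $|B|\le\varepsilon n$. Recall that $\sum_{i\le\varepsilon n}\binom ni\le2^{h(\varepsilon)n}$ for $\varepsilon\le\frac12$. So there are at most $2^{2h(\varepsilon)n}$ pairs $(A,B)$, and each contributes at most $Z_L$. The argument for $\mathcal R$ is the same with $A$ and $B$, and $Z_L$ and $Z_R$, interchanged.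

\emph{The remainder $\mathcal O$.} We use $\binom na\le(en/a)^a$. Consider first the $F\in\mathcal O$ with $|A|\ge n/2$, so that $a=n-|A|>\varepsilon n$. For $b=|B|\le a/8$ we have $\binom nb\le\binom na\le(e/\varepsilon)^a$, because $b\le a\le n/2$. Hence the number of these $F$ is at most
\[
Z_L\sum_{a>\varepsilon n}(n+1)\binom na^2\lambda^{-3a/4}\le Z_L(n+1)\sum_{a>\varepsilon n}\bigl((e/\varepsilon)^2\lambda^{-3/4}\bigr)^a\le Z_L(n+1)2^{1-\varepsilon n},
\]
where the factor $n+1$ accounts for the value of $b$ and the first sum is over $a\le n/2$; the last step holds since $(e/\varepsilon)^2\lambda^{-3/4}\le e^2\,2^{3/4}\,2^{d/16-3d/32}\le\frac12$ for large $d$. In the same way, the number of $F\in\mathcal O$ with $|B|\ge n/2$ is at most $Z_R(n+1)2^{1-\varepsilon n}$. Finally, if $|A|,|B|<n/2$, then $n-|A|-|B|\ge n/4$ by Lemma~\ref{lem:exp}(b). There are at most $4^n$ such pairs, so by \eqref{eq:ratios} they contribute at most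
\[
4^n\cdot4^n3^n\lambda^{-n/4}Z_L\le2^{-n}Z_L\qquad\text{for large }d .
\]
Since $|\mathcal L|+|\mathcal R|\ge Z_L+Z_R$, the last claim follows.
\end{proof}

From $(1-\varepsilon)\ln\frac1{1-\varepsilon}\le\varepsilon$ we get $h(\varepsilon)\le\varepsilon\log_2(e/\varepsilon)$. Hence
\begin{equation}\label{eq:eta}
d^2\eta\le2d^2\varepsilon\log_2(e/\varepsilon)\to0\quad\text{and}\quad d^4\varepsilon\to0\qquad(d\to\infty).
\end{equation}
This is why $\varepsilon$ is taken exponentially small in $d$: errors of order $\eta n$ and $d^2\varepsilon n$ must be small compared with the number $m\ge n/d^2$ of gadgets.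

\section{Balancing the phases}\label{sec:balance}

The graph still has the free parameter $s$. By \eqref{eq:Z}, each deleted edge is expected to reduce the left phase by a factor of about $\kappa\approx\frac12$ relative to the right phase. We do not prove this for individual deletions; it is enough that a single deletion changes either phase by a bounded factor. We write $\mathcal L(G)$, $\mathcal R(G)$ to show the dependence on $G=G^{(s)}$.

\begin{lemma}\label{lem:step}
Let $d$ be large, $0\le s<3m$, $G=G^{(s)}$ and $G'=G^{(s+1)}=G-e$ with $e=e_{s+1}$, and put $C_d=2+2^{N}$. Then $|\mathcal L(G')|\le|\mathcal L(G)|\le C_d|\mathcal L(G')|$, and the same holds for $\mathcal R$.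
\end{lemma}

\begin{proof}
Whether a component is full depends only on its vertex set, so $\mathcal L(G')=\{F\in\mathcal L(G):e\notin F\}$. This gives the first inequality. For the second we map each $F\in\mathcal L(G)$ with $e\in F$ to some $\phi(F)\in\mathcal L(G')$ and count preimages. Simply removing $e$ might disconnect a full component, so we distinguish two cases. Let $C$ be the component of $F$ containing $e$.

\emph{$C$ is not full.} Put $\phi(F)=F-e$. The pieces of $C-e$ are connected subgraphs of $C$, so they are in $\mathcal G$. No full component of $F$ is affected. Hence $A(\phi(F))\supseteq A(F)$ and $\phi(F)\in\mathcal L(G')$.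

\emph{$C$ is full at $u$.} Both elements of $X$ forming $e$ lie in $X_u$, so $u$ is their common endpoint $v:=v_{s+1}$. Since $G[X_v]$ is complete and $d\ge3$, the graph $G[V(C)]-e$ is connected. Let $\phi(F)$ arise from $F$ by replacing $C$ by a fixed connected spanning subgraph of $G[V(C)]-e$, chosen depending only on $V(C)$; it belongs to $\mathcal G$ because it is isomorphic to a subgraph of $K_d^+$. Then $A$ and $B$ are unchanged and $\phi(F)\in\mathcal L(G')$.

A given $F'\in\mathcal L(G')$ has at most one preimage of the first kind, namely $F'+e$. It has at most $2^N$ of the second kind: $V(C)$ is the vertex set of the component of $F'$ containing $X_v$, any pendant edge of $C$ is forced, and $C$ has at most $2^N$ possible restrictions to $X_v$. Together with the $F$ avoiding $e$ we get $|\mathcal L(G)|\le(1+1+2^N)|\mathcal L(G')|$.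

For $\mathcal R$ the same map works: in the first case $B(\phi(F))\supseteq B(F)$, and in the second $B$ is unchanged.
\end{proof}

Let $\rho(s)=|\mathcal L(G^{(s)})|/|\mathcal R(G^{(s)})|$. By \eqref{eq:Z} and \eqref{eq:upper},
\[
2^{m-\eta n}\kappa^s\le\rho(s)\le2^{m+\eta n}\kappa^s .
\]
For large $d$ we have $m\ge n/d^2>\eta n$ by \eqref{eq:eta}, and $\kappa\le\frac12$. So
\[
\rho(0)\ge2^{m-\eta n}>1,\qquad\rho(3m)\le2^{\eta n-2m}<1 .
\]
Let $s$ be the largest index with $\rho(s)\ge1$, and \emph{define $G_n=G^{(s)}$ for this $s$.} Then $s<3m$ and $\rho(s+1)<1$, so Lemma~\ref{lem:step} gives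
\begin{equation}\label{eq:rho}
1\le\rho(s)\le C_d\,\rho(s+1)<C_d .
\end{equation}
Although we do not know $s$ exactly, $1\le\rho(s)\le2^{m+\eta n-s}$ shows that
\begin{equation}\label{eq:s}
s\le m+\eta n .
\end{equation}
From \eqref{eq:rho} and Proposition~\ref{prop:phases}, for a uniformly random $F\in\mathcal M_{\mathcal G}(G_n)$,
\begin{equation}\label{eq:prob}
\Pr(F\in\mathcal L)\ge\tfrac12-o(1),\qquad\Pr(F\in\mathcal R)\ge\tfrac1{1+C_d}-o(1).
\end{equation}

\section{Edge numbers in the two phases}\label{sec:edges}

By the tally of Section~\ref{sec:grid}, the left phase gains $\frac32m$ edges on average from $3m$ pendants alone on their cliques and loses about $\frac12$ for each of the $s\le m+\eta n$ deleted edges, while the right phase gains $\frac34m$ from $m$ triples of pendants. So the left phase should have at least about $\frac32m-\frac12m-\frac34m=\frac m4$ more edges. We now show that this difference survives all errors.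

\begin{proposition}\label{prop:gap}
For large $d$ there are $\gamma=\gamma(d)>0$ and numbers $x_1<x_2$ depending on $n$ such that for all large $n$
\begin{equation}\label{eq:gap}
x_2-x_1\ge\tfrac{3m}{20},\quad\Pr(\xi_n\le x_1)\ge\gamma,\quad\Pr(\xi_n\ge x_2)\ge\gamma,\quad\Pr(x_1<\xi_n<x_2)=O(1/n).
\end{equation}
\end{proposition}

\begin{proof}
Let $G=G_n$, and let $F$ be uniform on $\mathcal L$. For $v\in A=A(F)$ the component containing $X_v$ has vertex set $X_v$ or $X_v\cup\{p\}$ with $p\in P_v$, and all other vertices of $P_v$ are isolated in $F$. So $F$ is the disjoint union of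
\[
F_v:=F[X_v\cup P_v]\quad(v\in A)\qquad\text{and}\qquad F_0:=F\Bigl[V(G)\setminus\bigcup_{v\in A}(X_v\cup P_v)\Bigr].
\]
Given $A$ and $F_0$, replacing each $F_v$ by any of its $k_v(1+\pi_v)$ full configurations produces an element of $\mathcal L$ with the same $A$ and $F_0$. So, conditionally on $(A,F_0)$, the $F_v$ are independent, and each is uniform over its full configurations. This gives three estimates.

\emph{Mean.} Let $\theta_v=\theta$ if $k_v=K$ and $\theta_v=\theta^-$ if $k_v=K^-$. A pendant edge is present in $F_v$ with conditional probability $\pi_v/(1+\pi_v)$, so the conditional mean of $|F_v|$ is $\theta_v+\frac{\pi_v}{1+\pi_v}$. Put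
\[
E_L=\sum_{v\in L}\Bigl(\theta_v+\frac{\pi_v}{1+\pi_v}\Bigr)=n\theta-s\omega+\tfrac32m .
\]
Each summand is at most $N+1\le d^2$, and $|L\setminus A|\le\varepsilon n$. So the conditional mean of $\sum_{v\in A}|F_v|$ differs from $E_L$ by at most $d^2\varepsilon n$.

\emph{Fluctuation.} We have $0\le|F_v|\le d^2$, so the conditional variance of $\sum_{v\in A}|F_v|$ is at most $d^4n$. By Chebyshev's inequality the sum is within $\varepsilon n$ of its conditional mean with probability $1-O(1/n)$.

\emph{Remainder.} Each edge of $F_0$ meets one of the at most $d\varepsilon n$ elements of $X$ outside $\bigcup_{v\in A}X_v$, and degrees are at most $2d$, so $|F_0|\le2d^2\varepsilon n$.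

Altogether, with probability $1-O(1/n)$ on $\mathcal L$,
\[
\bigl||F|-E_L\bigr|\le\delta:=4d^2\varepsilon n .
\]
For $F$ uniform on $\mathcal R$ the same argument applies with $B(F)$ and $R$ in place of $A(F)$ and $L$; now $k_w=K$ for all $w\in R$, and $\frac{\pi_w}{1+\pi_w}=\frac34$ for the $m$ vertices of $W$ and $0$ otherwise. So with probability $1-O(1/n)$ on $\mathcal R$ we have $\bigl||F|-E_R\bigr|\le\delta$, where
\[
E_R=n\theta+\tfrac34m .
\]
By \eqref{eq:s} and $n\le d^2m$ we have $s\le m(1+d^2\eta)$. With Lemma~\ref{lem:clique} and \eqref{eq:eta},
\[
E_L-E_R=\tfrac34m-s\omega\ge\tfrac34m-m(1+d^2\eta)\bigl(\tfrac12+3Nq\bigr)\ge\tfrac m5\qquad\text{for large }d,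
\]
because the lower bound in the middle, divided by $m$, tends to $\frac14$ as $d\to\infty$. Also $\delta\le4d^4\varepsilon m\le\frac m{40}$ for large $d$. Put $x_1=E_R+\delta$ and $x_2=E_L-\delta$; then $x_2-x_1\ge\frac m5-\frac m{20}=\frac{3m}{20}$. The remaining claims follow from \eqref{eq:prob} and from $\Pr(F\in\mathcal O)=O(1/n)$ (Proposition~\ref{prop:phases}).
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Fix $d$ large enough for all of the above, and let $G_n$ be as defined in Section~\ref{sec:balance}. We use \eqref{eq:gap}; recall that $m\ge n/d^2$ and $0\le\xi_n\le|E(G_n)|\le2d^2n$. It suffices to find a constant $c>0$ for (i) and one for (ii), since we may then take the smaller one.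

\medskip
\noindent\emph{(i)} Let $\xi_n'$ be an independent copy of $\xi_n$. With probability at least $2\gamma^2$ one of $\xi_n,\xi_n'$ is at most $x_1$ and the other at least $x_2$. So $\sigma_n^2=\frac12\mathbf E(\xi_n-\xi_n')^2\ge\gamma^2(x_2-x_1)^2$, and $\sigma_n\ge\gamma\cdot\frac{3m}{20}\ge cn$. Moreover $r_n\ge x_2$, so
\[
r_n-\mu_n=\mathbf E(r_n-\xi_n)\ge\gamma(r_n-x_1)\ge\gamma(x_2-x_1)\ge cn .
\]

\noindent\emph{(ii)} If there were no such $c$, then for every $c>0$ the inequality would fail for infinitely many $n$. So there would be $a_n$ and $b_n>0$, for $n$ in some infinite set, with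
\[
\sup_x\bigl|\Pr(\xi_n\le x)-\Phi((x-a_n)/b_n)\bigr|\to0
\]
along this set. By continuity of $\Phi$ the same holds with $\Pr(\xi_n<x)$ in place of $\Pr(\xi_n\le x)$. Since $\Phi$ has density at most $1/\sqrt{2\pi}$,
\[
1=\Pr(0\le\xi_n\le2d^2n)\le\frac{2d^2n}{b_n\sqrt{2\pi}}+o(1),
\]
so $b_n\le2d^2n$ eventually. Let $u_n=(x_1-a_n)/b_n$ and $w_n=(x_2-a_n)/b_n$. By \eqref{eq:gap}, $\Phi(u_n)\ge\gamma-o(1)$ and $\Phi(w_n)\le1-\gamma+o(1)$. As $u_n<w_n$, both lie in a fixed bounded interval, and
\[
w_n-u_n\ge\frac{3m/20}{2d^2n}\ge\frac3{40d^4} .
\]
So $\Phi(w_n)-\Phi(u_n)$ is bounded below by a positive constant. But $\Phi(w_n)-\Phi(u_n)=\Pr(x_1<\xi_n<x_2)+o(1)=o(1)$, a contradiction. Taking $a=\mu_n$ and $b=\sigma_n$ shows that asymptotic normality fails.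

\medskip
\noindent\emph{(iii)} The interval $(x_1,x_2)$ contains $\Theta(n)$ integers and has probability $O(1/n)$, so some integer $k$ in it has $p_k(\xi_n)=O(n^{-2})$. On each side of the interval, $\xi_n$ takes $O(n)$ values with total probability at least $\gamma$, so on each side some value has probability at least a positive constant times $1/n$. For large $n$ the sequence therefore decreases strictly somewhere and increases strictly later, so it is not unimodal. \qed

\medskip
For $\mathcal G=\mathcal G_t$ with $t\ge d_0+1$ (take $d=t-1$), both $\sigma_n\to\infty$ and $r_n-\mu_n\to\infty$ hold, but asymptotic normality fails. This disproves the conjecture.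

\section{Proof of Proposition~\ref{prop:true}}\label{sec:true}

\noindent\emph{(i)} Suppose that $\{p_k(\xi_n)\}$ is asymptotically normal, but that $\sigma_n\le C$ along a subsequence, with $C>0$. The jumps of a distribution function are at most twice its uniform distance to a continuous distribution function, so $\max_kp_k(\xi_n)\to0$. By Chebyshev's inequality, however, $\Pr(|\xi_n-\mu_n|\le2C)\ge\frac34$ along the subsequence, and this interval contains at most $4C+1$ integers, so some atom is at least $\frac{3/4}{4C+1}$. This contradiction shows $\sigma_n\to\infty$. Moreover $\Pr(\xi_n>\mu_n+\sigma_n)\to1-\Phi(1)>0$, so eventually $r_n-\mu_n\ge\sigma_n\to\infty$.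

\medskip
\noindent\emph{(ii)} The idea is to find many edges that, given everything else, are present or absent independently with probability $\frac12$. Let $G$ have maximum degree at most $\Delta$ and at least one edge; if there is none, nothing is to be shown. For an edge $e$ let $N(e)$ be the set of edges meeting $e$, including $e$ itself; $|N(e)|\le2\Delta-1$. Given $e$, at most $(2\Delta-1)^2\le4\Delta^2$ edges $f$, including $e$, satisfy $N(e)\cap N(f)\ne\emptyset$. So we can choose greedily $e_1,\dots,e_k$ with pairwise disjoint $N(e_i)$ and $k\ge|E(G)|/(4\Delta^2)$. In particular $e_j\notin N(e_i)$ for $j\ne i$.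

Let $F\in\mathcal M_{\mathcal G}(G)$ be uniformly random and let $I=\{i:F\cap N(e_i)\subseteq\{e_i\}\}$. Given $F\setminus N(e_i)$, there are at most $2^{2\Delta-1}$ possibilities for $F\cap N(e_i)$, all equally likely. Among them are $\emptyset$, because $\mathcal G$ is closed under connected subgraphs, and $\{e_i\}$, because $e_i$ is then a component isomorphic to $K_2\in\mathcal G$. Hence
\[
\Pr(i\in I)\ge2\cdot2^{-(2\Delta-1)}=2^{2-2\Delta},\qquad\mathbf E|I|\ge2^{2-2\Delta}k .
\]
Let $F_2=F\setminus\{e_i:i\in I\}$. For each $I'\subseteq I$ the set $F_2\cup\{e_i:i\in I'\}$ is in $\mathcal M_{\mathcal G}(G)$, as the edges $e_i$, $i\in I'$, are separate components isomorphic to $K_2$. It also yields the same pair $(I,F_2)$: adding or removing $e_i$ with $i\in I$ keeps $F\cap N(e_i)\subseteq\{e_i\}$ and affects none of the sets $F\cap N(e_j)$ with $j\ne i$. So, given $(I,F_2)$, $F$ is uniform over these $2^{|I|}$ sets. Conditionally, $|F|$ has variance $|I|/4$ and mean $|F_2|+|I|/2$, while $r\ge|F_2|+|I|$. Therefore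
\[
\sigma^2\ge\tfrac14\mathbf E|I|\ge2^{-2\Delta}k,\qquad r-\mu\ge\tfrac12\mathbf E|I|\ge2^{1-2\Delta}k,
\]
and $k\ge|E(G)|/(4\Delta^2)$ gives the stated bounds. Conversely, $0\le\xi_{\mathcal G}(G)\le|E(G)|$ implies $\sigma\le|E(G)|$ and $r-\mu\le|E(G)|$. Hence the three conditions in (ii) are equivalent. \qed

\begin{thebibliography}{9}
\bibitem{AN} \emph{A Normal Law For Matchings}, \url{https://ow3.math.rutgers.edu/~jkahn/AN.pdf}.
\bibitem{MSS} Marcus, Spielman and Srivastava, \emph{Interlacing families I: bipartite Ramanujan graphs of all degrees}, Ann. of Math. \textbf{182} (2015).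
\end{thebibliography}
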